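# The greedy random walk on the ladder: a martingale and a pairing of exits

## Every vertex of the ladder is visited infinitely often

**Theorem 1.** The greedy random walk on the ladder $\mathbb Z\times\mathbb Z_2$, from any starting vertex, almost surely visits every vertex infinitely often. In particular it is recurrent.

Let us unpack the words. The ladder has vertex set $\{(n,i): n\in\mathbb Z,\ i\in\{0,1\}\}$. Its *horizontal* edges are $\{(n,i),(n+1,i)\}$ and its *vertical* edges are $\{(n,0),(n,1)\}$. Every vertex has degree $3$. The set $\{(n,0),(n,1)\}$ is *column* $n$.

**Definition (greedy random walk).** Let $G=(V,E)$ be a connected, locally finite graph, and let $N_v$ be the set of neighbours of $v$. Given a walk $X_0,X_1,\dots$, let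
$$H_t=\{\{X_s,X_{s+1}\}:0\le s<t\},\qquad J_t(v)=\{e\in E: v\in e,\ e\notin H_t\}$$
be the set of edges traversed up to time $t$ and the set of edges at $v$ not yet traversed. The greedy random walk (GRW) moves as follows. If $J_t(X_t)\ne\emptyset$, it picks an edge of $J_t(X_t)$ uniformly at random and moves along it. If $J_t(X_t)=\emptyset$, it moves to a uniformly random element of $N_{X_t}$.

Edges are undirected, so traversing an edge in either direction uses it up. The sequence $(X_t)$ is not a Markov chain, since the next step depends on the set $H_t$.

**Definition (recurrent).** The GRW is recurrent if, almost surely, it returns to its starting vertex infinitely often.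

The task "Show that the GRW on the ladder $\mathbb Z\times\mathbb Z_2$ is recurrent" is listed among the open questions of "Greedy Random Walk", https://github.com/igorshi/GRW. Theorem 1 answers it, and it is the main goal of this lecture. Two companion results will be proved afterwards.

**Theorem 2.** (a) The conclusion of Theorem 1 also holds if an arbitrary finite set $H_0$ of edges is declared traversed at time $0$. (b) For the GRW of Theorem 1 started in column $0$ and integers $N\ge b\ge1$, the probability of hitting column $N$ before column $-b$ is at most $9(b/N)^{1/4}$.

**Theorem 3.** Let $F$ be a finite connected simple graph with all degrees even, and let $k=|V(F)|$. On $\mathbb Z\times F$ the GRW almost surely visits every vertex only finitely often if $k$ is odd, and almost surely visits every vertex infinitely often if $k$ is even.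

Here $\mathbb Z\times F$ has vertices $(n,f)$, horizontal edges $\{(n,f),(n+1,f)\}$, and column edges $\{(n,f),(n,f')\}$ for $\{f,f'\}\in E(F)$. For instance, with $F=\mathbb Z_m$ the cycle of length $m\ge3$, the GRW on $\mathbb Z\times\mathbb Z_m$ is recurrent if and only if $m$ is even. So recurrence on a strip is not automatic. The ladder is not an instance of Theorem 3: its cross-section is a single edge, whose vertices have degree $1$.

**Notation.** We write $x(v)$ for the column of $v$, $x_t=x(X_t)$, and $\mathcal F_t=\sigma(X_0,\dots,X_t)$. A time $t$, and the step from $t$ to $t+1$, is *greedy* if $J_t(X_t)\neq\emptyset$. The greedy steps are exactly the first traversals of edges: a greedy step uses a new edge by definition, and a non-greedy step has no new edge to use.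

## The walk on $\mathbb Z$ and the first steps on the ladder

**The line.** On $\mathbb Z$ the first step is to $\pm1$ with probability $\tfrac12$ each. Say it is to $+1$. On arrival at $1$ the edge $\{0,1\}$ is used and $\{1,2\}$ is not, so the next step is forced to $2$, and so on. The GRW on $\mathbb Z$ goes straight to infinity. Any proof for the ladder must therefore use something that the line lacks.

**The first non-greedy time on the ladder.** Start at $(0,0)$. As long as all steps are greedy, the walk is a trail: no edge repeats. The walk cannot get stuck at the starting vertex during this first run: leaving, returning and leaving again use its three edges, and no fourth edge is left for another return. At another vertex $v$, the first arrival and the departure use two edges, and a second arrival uses the third. So the walk first gets stuck at the second arrival at some $v\neq(0,0)$. It needs at least one step to reach $v$, and then at least four steps for a closed trail at $v$. Hence times $0,1,2,3,4$ are always greedy, and time $5$ can be non-greedy, as on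
$$(0,0)\to(1,0)\to(2,0)\to(2,1)\to(1,1)\to(1,0).\tag{1}$$
At time $5$ all three edges at $(1,0)$ are used, and the next step is uniform over three neighbours. We shall come back to this path twice. Note what the vertex $(1,1)$ looks like at time $5$: its edges to $(2,1)$ and $(1,0)$ are used, and only the edge to $(0,1)$ is left.

## Two general facts: visits spread, and a martingale

We recall three textbook facts.

- *Lévy's conditional Borel–Cantelli lemma.* If $E_t\in\mathcal F_t$ for $t\ge1$, then almost surely, on the event $\sum_t\Pr(E_{t+1}\mid\mathcal F_t)=\infty$, infinitely many $E_t$ occur.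
- *Optional stopping.* If $(M_t)$ is a martingale, $\sigma$ is an almost surely finite stopping time, and $(M_{t\wedge\sigma})_t$ is bounded, then $\mathbb E M_\sigma=\mathbb E M_0$.
- *Averages.* If $p_R\to p$, then $\frac1N\sum_{R=1}^{N-1}p_R\to p$.

**Lemma 1.** On any infinite connected locally finite graph, almost surely, if some vertex is visited infinitely often by the GRW, then all vertices are. Hence almost surely the walk does not stay in a finite set forever.

*Proof.* Suppose $v$ is visited infinitely often. Each departure from $v$ at a time $t$ with $J_t(v)\ne\emptyset$ uses up an edge at $v$, so this happens at most $\deg v$ times. All other departures are uniform over $N_v$. Fix $w\in N_v$ and let $E_{t+1}=\{X_t=v,\ X_{t+1}=w\}$. Then $\Pr(E_{t+1}\mid\mathcal F_t)=1/\deg v$ at infinitely many times $t$, so almost surely $w$ is visited infinitely often. There are countably many pairs $(v,w)$, so almost surely this implication holds for all of them at once, and by connectedness it spreads from one vertex to all.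

If the walk stayed in a finite set forever, some vertex of that set would be visited infinitely often. Then almost surely all of the infinitely many vertices would be visited, a contradiction. $\square$

For a horizontal edge $e$ that is traversed at some time, let $\varepsilon(e)=+1$ if its first traversal is to the right, and $-1$ if it is to the left. For edges inside a column put $\varepsilon(e)=0$.

**Lemma 2.** On the ladder, $M_t=x_t-\sum_{e\in H_t}\varepsilon(e)$ is a martingale.

*Proof.* For $e\in H_t$ the value $\varepsilon(e)$ is known at time $t$, so $M_t$ is $\mathcal F_t$-measurable. On a greedy step along $e$ the displacement $x_{t+1}-x_t$ equals $\varepsilon(e)$, and $e$ is the one edge added to $H_t$. So $M_{t+1}-M_t=0$. On a non-greedy step $H_{t+1}=H_t$, so $M_{t+1}-M_t=x_{t+1}-x_t$, which has conditional mean $0$ because the left and right neighbours each have probability $\tfrac13$. Increments are bounded, so $M_t$ is integrable. $\square$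

So all the horizontal drift of the walk sits in first traversals, and each horizontal edge has only one of them. On $\mathbb Z$, for comparison, every step of the GRW is greedy, $M_t$ is constant, and the walk escapes because each edge it passes contributes a full unit of drift.

## Drift per column, and what the two-step turn gives

By translation we assume $x_0=0$. Fix an integer $a<0$. Let $\tau$ be the hitting time of column $a$, let $T_R$ be the hitting time of column $R\ge1$, and for $N\ge1$ let $\sigma=\sigma_N=\tau\wedge T_N$. By Lemma 1, $\sigma<\infty$ almost surely. Put
$$D_R=\{T_R<\tau\},\qquad p_R=\Pr(D_R).$$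
The aim is to show $\Pr(\tau=\infty)=0$.

**Step 1: optional stopping.** This step turns the martingale into an identity. For $t\le\sigma$ we have $x_t\in[a,N]$, and at most $2(N-a)$ horizontal edges have been traversed. So $M_{t\wedge\sigma}$ is bounded, and $\mathbb EM_\sigma=M_0=0$:
$$\mathbb E[x_\sigma]=\mathbb E\Big[\sum_{e\in H_\sigma}\varepsilon(e)\Big].\tag{2}$$
The left side is $Np_N+a(1-p_N)$.

**Step 2: names for the edges near column $R$.** This step sorts the right side of (2) by columns. Let $1\le R\le N$. On $D_R$ write $u=X_{T_R}$ and $u^-=X_{T_R-1}$. Since $T_R$ is the first visit to column $R$, the vertex $u^-$ is in column $R-1$, in the same row as $u$. Let $w$ and $w^-$ be the other vertices of columns $R$ and $R-1$. Put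
$$f=\{u^-,u\},\qquad g=\{w^-,w\},\qquad e=\{u,w\},$$
and let $r_u,r_w$ be the edges from $u,w$ to column $R+1$. So $u$ has edges $f,e,r_u$, and $w$ has edges $g,e,r_w$. Before time $T_R$ the walk was in columns $<R$, so at time $T_R$ *the only traversed edge incident to columns $\ge R$ is $f$*, and $\varepsilon(f)=+1$. Let
$$S_R=\varepsilon(g)\ \text{ if } g\in H_\sigma,\qquad S_R=0\ \text{ otherwise.}$$

**Step 3: the contribution of each pair of horizontal edges.** This step bounds the right side of (2). The $2|a|$ horizontal edges between columns $a$ and $0$ contribute at most $2|a|$. Now let $1\le R\le N$ and look at the two edges between columns $R-1$ and $R$.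

- Off $D_R$ they contribute $0$, almost surely. Indeed, suppose $T_R\ge\tau$. If $\tau=\infty$, then $\sigma<\infty$ gives $T_N<\infty$, so $T_R\le T_N<\infty=\tau$, a contradiction. So $\tau<\infty$, and then $\sigma\le\tau<T_R$, so neither edge has been traversed by time $\sigma$.
- On $D_R$ with $R<N$ we have $T_R<\sigma$, and they contribute $\varepsilon(f)+S_R=1+S_R$.
- On $D_N$ we have $\sigma=T_N$. Then $g$ is untraversed, and they contribute exactly $1$.

Therefore
$$Np_N+a(1-p_N)\le 2|a|+p_N+\sum_{R=1}^{N-1}\big(p_R+\mathbb E[S_R\mathbf 1_{D_R}]\big).\tag{3}$$

**Step 4: the limit of $p_R$.** This step identifies what (3) says after division by $N$. The events $D_R$ decrease in $R$, so the $p_R$ are nonincreasing. If all $D_R$ occur, then $\tau>T_R\ge R$ for all $R$, so $\tau=\infty$. Conversely, since $\sigma_R<\infty$ almost surely, on $\{\tau=\infty\}$ we have almost surely $T_R<\infty=\tau$ for every $R$. Hence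
$$p_R\downarrow p:=\Pr(\tau=\infty).\tag{4}$$

Now suppose we have a constant $s$ with $\mathbb E[S_R\mathbf 1_{D_R}]\le s\,p_R$ for all $1\le R<N$ and all $N$. Dividing (3) by $N$ and letting $N\to\infty$ gives $p\le(1+s)p$. So *any* $s<0$ yields $p=0$.

**How far the obvious bounds go.** The trivial bound $S_R\le1$ gives $s=1$, hence $p\le 2p$, which says nothing. On $\mathbb Z$ there is no second edge $g$; the analogue is $s=0$ and $p\le p$, as it must be, since that walk escapes. The sensible next attempt is to look for a frequent event with $S_R=-1$. There is one right after $T_R$: at $u$ the untraversed edges are $e$ and $r_u$, so the walk steps to $w$ with probability $\tfrac12$; then the untraversed edges at $w$ are $g$ and $r_w$, so it steps back along $g$ with probability $\tfrac12$. This two-step turn has probability $\tfrac14$ given $D_R$, and it produces $S_R=-1$. But bounding $S_R\le1$ on the remaining $\tfrac34$ gives only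
$$\mathbb E[S_R\mathbf 1_{D_R}]\le\big(-\tfrac14+\tfrac34\big)p_R=\tfrac12p_R ,$$
that is, $p\le\tfrac32p$. This is where the approach stops: we need to control the event $S_R=+1$.

That event does occur. Take $a<0$, $N\ge3$, $R=1$, and continue the path (1), which is stuck at $u=(1,0)$ at time $5$, by
$$(1,0)\to(0,0)\to(0,1)\to(1,1).$$
The first of these steps has probability $\tfrac13$. At $(0,0)$ the edges to $(-1,0)$ and $(0,1)$ are untraversed, so the second has probability $\tfrac12$. At $(0,1)$ the edges to $(-1,1)$ and $(1,1)$ are untraversed, so the third has probability $\tfrac12$. It is the first traversal of $g=\{(0,1),(1,1)\}$, to the right, so $S_1=+1$.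

But look again at time $5$. With the same probability $\tfrac13$ the walk could have stepped from $u=(1,0)$ to $w=(1,1)$ instead. There the only untraversed edge is $g$, so the next step would have been *forced* along $g$ to the left, giving $S_1=-1$. This is no accident of the example. To get $S_R=+1$ the walk must first return to column $R-1$ through $f$; it can do so only from $u$ at a moment when all edges at $u$ are used; and at every such moment, the sideways step to $w$ has the same probability as the step along $f$ and is followed by a forced exit along $g$. So exits through $g$ compensate all returns through $f$, and the two-step turn is a surplus.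

## Pairing returns through $f$ with exits through $g$

**Lemma 3.** For $1\le R<N$: $\ \mathbb E[S_R\mathbf 1_{D_R}]\le-\tfrac14\Pr(D_R)$.

*Proof.* Write $T=T_R$ and $D=D_R$. Let $\rho$ be the first time $t>T$ with $x_t=R-1$ (with $\rho=\infty$ if there is none); it is a stopping time. On $D$, during $[T,\rho)$ the walk is in columns $\ge R>a$, so $g$ is not traversed before time $\rho$: we have $g\notin H_t$ for $T\le t<\rho$. Also $D\cap\{T=t\}\in\mathcal F_t$ for each $t$, and $u,w$ are $\mathcal F_t$-measurable on this event. Define
$$A=D\cap\{\rho\le\sigma,\ X_\rho=u^-\},\qquad B=D\cap\{\rho\le\sigma,\ X_\rho=w^-\}.$$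

**Step 1: reduction to comparing $A$ and $B$.** This step replaces the value of $S_R$, which may be decided late, by the way the walk first comes back to column $R-1$.

On $B$, the step into $X_\rho=w^-$ comes from column $R$, hence from $w$ along $g$, to the left. It is the first traversal of $g$, and $\rho\le\sigma$. So $B\subset\{S_R=-1\}$.

Next, $D\cap\{S_R=+1\}\subset A$. Indeed, suppose the first traversal of $g$ is a step from $X_s=w^-$ to $X_{s+1}=w$ with $s+1\le\sigma$. Since $g$ is untraversed at time $T$, we have $s\ge T$; since $X_T=u\ne w^-$, we have $s>T$. As $x_s=R-1$, it follows that $\rho\le s<\sigma$. The step into $X_\rho$ comes from column $R$, so it is along $f$ or $g$. It is not along $g$, as this would be a traversal of $g$ earlier than its first one. So it is along $f$, and $X_\rho=u^-$.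

Hence $\mathbb E[S_R\mathbf 1_D]=\Pr(D,S_R=+1)-\Pr(D,S_R=-1)\le\Pr(A)-\Pr(B)$, and it suffices to show
$$\Pr(B)\ge\Pr(A)+\tfrac14\Pr(D).\tag{5}$$

**Step 2: the surplus.** This step produces the term $\frac14\Pr(D)$ from the two-step turn. Let
$$B_1=D\cap\{X_{T+1}=w,\ X_{T+2}=w^-\}.$$
On $D$ we have $J_T(u)=\{r_u,e\}$, and after a step to $w$ the set of untraversed edges at $w$ is $\{g,r_w\}$. Conditioning on $\mathcal F_t$ on each event $D\cap\{T=t\}$ and summing over $t$, we get $\Pr(B_1)=\frac12\cdot\frac12\Pr(D)=\frac14\Pr(D)$. On $B_1$ the walk is in column $R$ at times $T$ and $T+1$, and $a<R<N$. Since $T<\tau$ and $T<T_N$, this gives $T+1<\sigma$. Hence $\rho=T+2\le\sigma$, and $B_1\subset B$.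

**Step 3: a formula for $\Pr(A)$.** This step lists the moments from which a return through $f$ can happen. For $s\ge0$ let
$$C_s=D\cap\{T<s<\rho,\ s<\sigma,\ X_s=u,\ J_s(u)=\emptyset\}.$$
All the conditions can be checked at time $s$, so $C_s\in\mathcal F_s$.

On $A$, put $s=\rho-1\ge T$. Then $s<\sigma$. The step into $u^-$ comes from column $R$, so $X_s=u$ and the step is along $f$, which is already traversed. So the step is not greedy, that is, $J_s(u)=\emptyset$. Since $J_T(u)\neq\emptyset$, we have $s\ne T$, so $s>T$. Thus $A\subset\bigcup_s\big(C_s\cap\{X_{s+1}=u^-\}\big)$.

Conversely, on $C_s\cap\{X_{s+1}=u^-\}$ we have $s<\rho$ and $x_{s+1}=R-1$, so $\rho=s+1$, and $s<\sigma$ gives $\rho\le\sigma$. So this event is contained in $A$, and for different $s$ these events are disjoint because $\rho=s+1$ on them. On $C_s$ the step from $u$ is uniform over three neighbours. Therefore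
$$\Pr(A)=\tfrac13\sum_s\Pr(C_s).\tag{6}$$

**Step 4: on $C_s$ we have $J_s(w)=\{g\}$.** This is the step that makes the competing exit forced. The edges at $w$ are $g,e,r_w$. We have $g\notin H_s$ because $s<\rho$, and $e\in H_s$ because $J_s(u)=\emptyset$. It remains to show $r_w\in H_s$. The edge $e$ was untraversed at time $T$, so its first traversal is after $T$ and by time $s$. There are two cases.

- *The first traversal of $e$ was from $u$ to $w$.* Let $s'\le s$ be the time of arrival at $w$. Since $X_s=u\ne w$, we have $s'<s$, so the walk leaves $w$ by a step that is completed by time $s$. At time $s'$ the edge $g$ is untraversed, so this step is greedy and uses an untraversed edge at $w$. That edge is not $e$, which was just traversed. It is not $g$, because $g\notin H_s$. So it is $r_w$.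
- *The first traversal of $e$ was from $w$ to $u$.* Then the walk had been at $w$ before this traversal. Consider its first arrival at $w$. It is after $T$, since column $R$ is first visited at time $T$, at $u$. It was not along $e$, as it precedes the first traversal of $e$; it was not along $g$, because $g\notin H_s$. So it was along $r_w$.

In both cases $r_w\in H_s$. (The path (1) with $R=1$ and $s=5$ is an instance of the second case. The path $(0,0)\to(1,0)\to(1,1)\to(2,1)\to(2,0)\to(1,0)$ is an instance of the first.)

**Step 5: the competing exit.** This step matches the sum in (6) with part of $B$. On $C_s$, with conditional probability $\frac13$ given $\mathcal F_s$, the walk steps from $u$ to $w$ along $e\in H_s$. Then $H_{s+1}=H_s$, so by Step 4 $J_{s+1}(w)=\{g\}$, and the next step is forced to $w^-$. Put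
$$B^{(s)}=C_s\cap\{X_{s+1}=w,\ X_{s+2}=w^-\},\qquad \Pr(B^{(s)})=\tfrac13\Pr(C_s).$$
On $B^{(s)}$ we have $s<\rho$ and $x_{s+1}=R$, so $\rho=s+2$. Since $s<\sigma$ and $x_{s+1}=R$ with $a<R<N$, also $s+1<\sigma$, so $\rho=s+2\le\sigma$. Hence $B^{(s)}\subset B$.

The events $B^{(s)}$ are disjoint from each other, since $\rho=s+2$ on $B^{(s)}$. They are disjoint from $B_1$, where $\rho=T+2$, since $C_s$ requires $s>T$. Using (6),
$$\Pr(B)\ge\Pr(B_1)+\sum_s\Pr(B^{(s)})=\tfrac14\Pr(D)+\tfrac13\sum_s\Pr(C_s)=\tfrac14\Pr(D)+\Pr(A),$$
which is (5). $\square$

## From $p\le\frac34p$ to Theorem 1

*Proof of Theorem 1.*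

**Step 1: every column to the left is hit.** Inserting Lemma 3 into (3) gives
$$Np_N+a(1-p_N)\le2|a|+p_N+\tfrac34\sum_{R=1}^{N-1}p_R.\tag{7}$$
Divide by $N$ and let $N\to\infty$. By (4) and convergence of averages, $p\le\frac34p$. So $p=\Pr(\tau=\infty)=0$. As $a<0$ was arbitrary, almost surely every column $a<0$ is hit. Reflection $n\mapsto-n$ is an automorphism of the ladder that fixes column $0$, so almost surely every column $a>0$ is hit as well.

**Step 2: column $0$ is visited infinitely often.** Step 1 gives, almost surely, $\inf_tx_t=-\infty$ and $\sup_tx_t=+\infty$. For each $n$, the values $x_0,\dots,x_n$ are finitely many integers, so also $\inf_{t>n}x_t=-\infty$ and $\sup_{t>n}x_t=+\infty$. Since $|x_{t+1}-x_t|\le1$, the walk is in column $0$ at some time after $n$. As $n$ is arbitrary, column $0$ is visited infinitely often.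

**Step 3: every vertex is.** Column $0$ has two vertices, so one of them is visited infinitely often. By Lemma 1, almost surely every vertex is visited infinitely often. In particular the starting vertex is. $\blacksquare$

## Finite initial trace, and a power bound for the exit probability

In Theorem 2(a), $H_t$ denotes $H_0$ together with the edges traversed up to time $t$, and the rule of the walk is unchanged. For example, what follows the path (1) is a GRW started at $(1,0)$ whose initial trace is the set of the five edges of (1).

*Proof of Theorem 2(a).* Choose $K$ so that the starting vertex and all endpoints of $H_0$ lie in columns $[-K,K]$, and take an integer $a<-K$. Let $\tau,T_R$ (now for $R>K$), $\sigma=\sigma_N$ (for $N>K$), $D_R$ and $p_R$ be defined as before. We check each ingredient.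

**Step 1: Lemma 1.** We need that visits still spread. A departure from $v$ at a time with $J_t(v)\ne\emptyset$ still uses up an edge at $v$, so there are at most $\deg v$ of them, and the rest of the proof is unchanged. In particular $\sigma<\infty$ almost surely.

**Step 2: Lemma 2.** We need a martingale. For $e\notin H_0$ define $\varepsilon(e)$ by the first traversal by the walk, as before. Then $M_t=x_t-\sum_{e\in H_t\setminus H_0}\varepsilon(e)$ is a martingale: a greedy step adds exactly its edge to $H_t\setminus H_0$, and a non-greedy step adds nothing, because all edges at $X_t$ are in $H_t$. Now $M_0=x_0$.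

**Step 3: Lemma 3 for $K<R<N$.** We need the same local picture at time $T_R$. The proof of Lemma 3 used about the past only that, before the step into $X_{T_R}$, all edges incident to columns $\ge R$ are untraversed. This holds for $R>K$: no edge of $H_0$ has an endpoint in such a column, and the walk starts in a column $\le K$ and has not been in columns $\ge R$. All of $f,g,e,r_u,r_w$ are incident to column $R$ and therefore not in $H_0$. Also $a<R<N$. So Lemma 3 holds for these $R$.

**Step 4: the balance.** For $t\le\sigma$ the walk is in $[a,N]$, so $M_{t\wedge\sigma}$ is bounded and $\mathbb E M_\sigma=x_0$. The $2(K-a)$ horizontal edges between columns $a$ and $K$ contribute at most $2(K-a)$ to $\sum_{e\in H_\sigma\setminus H_0}\varepsilon(e)$. The pairs of edges between columns $R-1$ and $R$ with $K<R\le N$ contribute as in the derivation of (3). So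
$$Np_N+a(1-p_N)-x_0\le2(K-a)+p_N+\tfrac34\sum_{K<R<N}p_R.$$
Since $T_R\ge R-x_0\to\infty$, we get $p_R\downarrow p=\Pr(\tau=\infty)$ as in (4). Dividing by $N$ and letting $N\to\infty$ gives $p\le\frac34p$, so $p=0$ for every $a<-K$.

**Step 5: conclusion.** The reflected walk has the reflected initial trace, whose endpoints also lie in columns $[-K,K]$. So every column $>K$ is hit almost surely too. Hence $\inf_tx_t=-\infty$ and $\sup_tx_t=+\infty$ almost surely, and Steps 2 and 3 of the proof of Theorem 1 apply verbatim. $\square$

*Proof of Theorem 2(b).* Take $a=-b$. Then $p_N=\Pr(T_N<\tau)$ is the probability to be bounded. The numbers $p_R$ do not depend on $N$, so (7) may be used for all values $n$ of $N$. Put $s_n=\sum_{R=1}^np_R$.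

**Step 1: a recursion.** We rewrite (7) as a growth bound. With $N=n\ge2$ it reads $np_n-b(1-p_n)\le2b+p_n+\frac34s_{n-1}$, that is,
$$(n+b-1)p_n\le3b+\tfrac34s_{n-1}=\tfrac34\,(s_{n-1}+4b).$$
So with $Q_n=s_n+4b$ we have
$$Q_n=Q_{n-1}+p_n\le Q_{n-1}\Big(1+\frac{3}{4(n+b-1)}\Big)\quad(n\ge2),\qquad Q_1=p_1+4b\le1+4b\le5b.$$

**Step 2: solving it.** We multiply the factors, using $1+y\le e^y$ and $\sum_{m=b+1}^{N+b-1}\frac1m\le\log\frac{N+b-1}{b}\le\log\frac{N+b}{b}$:
$$Q_N\le5b\exp\Big(\tfrac34\sum_{m=b+1}^{N+b-1}\tfrac1m\Big)\le5b\Big(\frac{N+b}{b}\Big)^{3/4}\le5b\Big(\frac{2N}{b}\Big)^{3/4},$$
the last inequality because $b\le N$.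

**Step 3: back to $p_N$.** The $p_R$ are nonincreasing, so $p_N\le s_N/N\le Q_N/N$, and
$$p_N\le5\cdot2^{3/4}\Big(\frac bN\Big)^{1/4}<9\Big(\frac bN\Big)^{1/4},$$
since $5\cdot2^{3/4}<8.5$. $\blacksquare$

The bound is below $1$ only when $N>9^4b=6561\,b$.

## Strips with even degrees: greedy runs are closed trails

We turn to Theorem 3. Recall that a *trail* is a walk that repeats no edge, and that a finite connected graph with all degrees even has an *Euler circuit*: a closed trail that uses every edge exactly once. It can be started at any vertex.

Let $\Gamma=\mathbb Z\times F$ and, by translation, let the walk start in column $0$. Every degree in $\Gamma$ has the form $\deg_F+2$, hence is even and at least $2$. Let $\Delta$ be the maximal degree. Lemma 1 applies to $\Gamma$. Lemma 2 holds with the same proof, since from each vertex a uniform step goes left and right with equal probability.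

**Definition (phase).** A phase is a maximal run $\{\theta,\theta+1,\dots\}$ of consecutive greedy times. It is *started at* $X_\theta$. It may be finite or infinite.

**Lemma 4.** If a phase started at $v=X_\theta$ ends, that is, if there is a first time $t>\theta$ with $J_t(X_t)=\emptyset$, then $X_t=v$.

*Proof.* We show by induction over phases that at the start of each phase all vertices have even degree in the graph of untraversed edges. This holds at time $0$, and non-greedy steps change nothing. The phase removes a trail from $v$ to $X_t$. If $X_t\neq v$, this trail has an odd number of edges at $X_t$, so $X_t$ has odd, hence nonzero, untraversed degree at time $t$, contradicting $J_t(X_t)=\emptyset$. So $X_t=v$, the removed trail is closed, and all untraversed degrees are again even. $\square$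

On the ladder this fails: the path (1) is a phase started at $(0,0)$ that can end at $(1,0)$. This is why the ladder needed a different argument.

**A trail that uses all horizontal edges between two columns.** We need a local event that decides whether a greedy run can still cross. For each $f_0\in V(F)$ fix an Euler circuit $f_0,f_1,\dots,f_L=f_0$ of $F$, where $L=|E(F)|$. For a column $R$, define a trail from $(R,f_0)$ inside columns $R,R+1$ as follows. Follow the circuit in the $F$-coordinate. On reaching a new vertex $f_i\notin\{f_0,\dots,f_{i-1}\}$ (in particular at $i=0$), first cross the horizontal edge $\{(R,f_i),(R+1,f_i)\}$; then, whether or not $f_i$ was new, make the step $f_i\to f_{i+1}$ in the current column. Stop right after the $k$-th crossing.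

For $F=\mathbb Z_3$ and $f_0=0$ this gives
$$(R,0)\to(R+1,0)\to(R+1,1)\to(R,1)\to(R,2)\to(R+1,2),$$
and for $F=\mathbb Z_4$ it gives
$$(R,0)\to(R+1,0)\to(R+1,1)\to(R,1)\to(R,2)\to(R+1,2)\to(R+1,3)\to(R,3).$$
The circuit visits all vertices of $F$, so all $k$ horizontal edges between columns $R$ and $R+1$ are used. The edges of the trail are distinct: the horizontal ones belong to distinct vertices of $F$, and the column edges project to distinct edges of the circuit. The length is at most $\ell:=k+L$. Since each crossing switches the column, the trail *ends in column $R$ if $k$ is even and in column $R+1$ if $k$ is odd*.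

**The event $G_R$.** Let $T_R$ be the hitting time of column $R\ge1$, and let $G_R$ be the event that $T_R<\infty$ and from time $T_R$ on the walk follows the trail from $X_{T_R}$ to its end. At time $T_R$ the only traversed edge incident to columns $\ge R$ is the one just used to enter column $R$ from column $R-1$. It is not on the trail. So, as long as the walk follows the trail, the next trail edge is untraversed, and it is chosen with conditional probability at least $1/\Delta$. Hence
$$\Pr(G_R\mid\mathcal F_{T_R})\ge c:=\Delta^{-\ell}\quad\text{on }\{T_R<\infty\}.\tag{8}$$
Here $0<c<1$, since $\Delta\ge2$ and $\ell\ge1$. Moreover the trail stays in columns $R,R+1$. So by time $T_{R+2}$ the walk has either completed the trail or left it, and $G_R\cap\{T_{R+2}\le t\}\in\mathcal F_t$ for all $t$: the event $G_R$ is determined by time $T_{R+2}$. The mirror-image definitions apply on the left.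

## Odd cross-section: a phase that never ends

*Proof of Theorem 3 for $k$ odd.*

**Step 1: the trail is followed at some new record.** Let $V_n$ be the first time that $|x_t|=n$. By Lemma 1, $V_n<\infty$ almost surely. For $n\ge1$ let $G'_n$ be the event that from time $V_n$ on the walk follows the trail from $X_{V_n}$, or its mirror image if $x_{V_n}=-n$. If $x_{V_n}=n$, then $V_n=T_n$, and the argument for (8) applies; the left side is the same by reflection. So $\Pr(G'_n\mid\mathcal F_{V_n})\ge c$. The trail stays where $|x|\in\{n,n+1\}$, so $G'_n$ is determined by time $V_{n+2}$. Thus $G'_2,\dots,G'_{2j-2}$ are determined by time $V_{2j}$, and conditioning successively on $\mathcal F_{V_{2j}},\mathcal F_{V_{2j-2}},\dots$ shows that none of $G'_2,G'_4,\dots,G'_{2j}$ occurs with probability at most $(1-c)^j$. Letting $j\to\infty$, almost surely some $G'_{2j}$ occurs.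

**Step 2: then the walk is greedy forever.** Suppose $G'_n$ occurs, say with $x_{V_n}=n$. The step into column $n$ at time $V_n$ is a first traversal, hence greedy. So it belongs to a phase started at some $v$ that was visited before $V_n$, hence in a column $<n$. The trail steps are first traversals too, so this phase continues along the whole trail. At the end of the trail the walk is in column $n+1$, because $k$ is odd, and all horizontal edges between columns $n$ and $n+1$ are traversed. Greedy steps cannot cross these edges again, so as long as the phase lasts the walk stays in columns $\ge n+1$. By Lemma 4 the phase can end only at $v$, in a column $<n$. So the phase never ends. Every later step uses a new edge, and since each vertex has finitely many edges, each vertex is visited finitely often. The case $x_{V_n}=-n$ is the mirror image. $\square$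

The line is the case $k=1$, $L=0$, where the trail is a single step.

## Even cross-section: the martingale is the column where the phase began

*Proof of Theorem 3 for $k$ even.*

**Step 1: a reading of $M_t$.** We identify the martingale of Lemma 2. For a greedy time $t$ let $y_t=x(X_\theta)$, where $\theta$ is the start of the phase containing $t$; for a non-greedy time let $y_t=x_t$. By Lemma 4 completed phases are closed trails, so the sum of $\varepsilon$ over the edges of a completed phase is $0$. If $t$ is greedy, the only other edges in $H_t$ are those of the current phase traversed so far, whose sum is $x_t-x(X_\theta)$. If $t$ is not greedy, there are no others. In both cases $\sum_{e\in H_t}\varepsilon(e)=x_t-y_t$. Hence $y_t=M_t$ is a martingale, with $y_0=0$.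

**Step 2: optional stopping.** Fix an integer $a<0$, let $\tau$ be the hitting time of column $a$, and let $\sigma=\tau\wedge T_N$. By Lemma 1, $\sigma<\infty$ almost surely. Since $y_t$ is the column of the walk at some time $\le t$, we have $y_t\in[a,N]$ for $t\le\sigma$. So
$$\mathbb E\,y_\sigma=0.\tag{9}$$

**Step 3: one followed trail forces $y_{T_N}$ to be large.** Suppose $T_N<\tau$, and $G_R$ occurs for some $R\ge1$ with $N/2\le R\le N-2$. During the trail the walk is in columns $R,R+1\le N-1$, so the trail ends before $T_N$. At its end the walk is in column $R$, because $k$ is even, and all horizontal edges between columns $R$ and $R+1$ are traversed. To reach column $N$ the walk must cross them again. The last crossing before $T_N$ is thus a later step. It is non-greedy, it goes to the right, and after it the walk is in columns $\ge R+1$ up to time $T_N$. The time $T_N$ itself is greedy, since the newly visited vertex $X_{T_N}$ has degree at least $2$ and only one traversed edge. A phase consists of consecutive greedy times, so the phase containing $T_N$ starts after that non-greedy crossing, in a column $\ge R+1$. Thus $y_{T_N}\ge R+1\ge N/2$.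

**Step 4: some trail is followed, with high probability.** Let $R_1<\dots<R_m$ be the even integers in $[N/2,N-2]$. The interval has length $N/2-2$, so $m\ge N/4-2$. Let
$$E_i=\{T_{R_i}<\tau\}\cap G_{R_1}^c\cap\dots\cap G_{R_i}^c .$$
The event $\{T_{R_i}<\tau\}\cap G_{R_1}^c\cap\dots\cap G_{R_{i-1}}^c$ is determined by time $T_{R_i}$, because $R_{i-1}\le R_i-2$. So (8) gives
$$\Pr(E_i)\le(1-c)\Pr\big(\{T_{R_i}<\tau\}\cap G_{R_1}^c\cap\dots\cap G_{R_{i-1}}^c\big)\le(1-c)\Pr(E_{i-1})\qquad(i\ge2),$$
using $\{T_{R_i}<\tau\}\subset\{T_{R_{i-1}}<\tau\}$. Similarly $\Pr(E_1)\le1-c$. Since $\{T_N<\tau\}\subset\{T_{R_m}<\tau\}$, the probability that $T_N<\tau$ and none of these $G_{R_i}$ occurs is at most $(1-c)^m\le(1-c)^{N/4-2}$. (If $m=0$, this bound is trivial.)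

**Step 5: every column is hit.** We always have $y_\sigma\ge a$. On the event that $T_N<\tau$ and some $G_{R_i}$ occurs, Step 3 gives $y_\sigma=y_{T_N}\ge N/2\ge a+N/2$, as $a<0$. So (9) gives
$$0=\mathbb E\,y_\sigma\ge a+\tfrac N2\big(\Pr(T_N<\tau)-(1-c)^{N/4-2}\big).$$
Since $\sigma<\infty$ almost surely, $\{\tau=\infty\}\subset\{T_N<\tau\}$ up to a null event. Hence
$$\Pr(\tau=\infty)\le\Pr(T_N<\tau)\le\frac{2|a|}{N}+(1-c)^{N/4-2}\longrightarrow0\qquad(N\to\infty).$$
So every column $a<0$ is hit almost surely, and by reflection every column $a>0$.

**Step 6: every vertex is visited infinitely often.** As in Step 2 of the proof of Theorem 1, column $0$ is visited infinitely often almost surely. It has finitely many vertices, so one of them is visited infinitely often. By Lemma 1, almost surely every vertex is. $\blacksquare$
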